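\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{An isoperimetric inequality for $\int k^{1/3}\,ds$ on the sphere, and its failure in the hyperbolic plane}


\begin{abstract}
For a closed convex curve with geodesic curvature $k$ that bounds area $A$ on the simply connected surface of constant curvature $\sigma=\pm1$, it was conjectured that $\left(\int k^{1/3}ds\right)^3\le A(2\pi-\sigma A)(4\pi-\sigma A)$, with equality for circles only. We prove this on the sphere, in a form that extends to all $S^n$. In the hyperbolic plane we show that every non-circular ellipse of the Klein model centered at the center of the model violates it, and that no upper bound in terms of $A$ alone exists. Both answers use central projection to a plane. In the upper bound the sign of the curvature enters through the sign of one second derivative, which is favorable on the sphere only.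
\end{abstract}

\section{The question and the answer}

Let $S_1$ be the unit sphere and $S_{-1}$ the hyperbolic plane. A \emph{closed convex curve} $\gamma$ on $S_\sigma$ is a simple closed regular $C^2$ curve that bounds a compact geodesically convex region $K$. On the sphere we take this to mean that the cone $\mathbb R_+K\subset\mathbb R^3$, where $\mathbb R_+=[0,\infty)$, is convex and is not all of $\mathbb R^3$; thus a great circle, which bounds a closed hemisphere, is allowed. Let $k\ge0$ be the geodesic curvature with respect to the inner normal, $s$ the arc length, $A$ the area of $K$, and put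
\[
\Omega(\gamma)=\int_\gamma k^{1/3}\,ds,\qquad P_\sigma(A)=A(2\pi-\sigma A)(4\pi-\sigma A).
\]

\begin{conjecture}[\cite{dual}]
For $\sigma=\pm1$, every closed convex curve on $S_\sigma$ satisfies $\Omega(\gamma)^3\le P_\sigma(A)$, with equality for circles only.
\end{conjecture}

The right-hand side is simply the value for a circle. Let $\gamma$ be a circle of radius $r$ (with $r\le\pi/2$ on the sphere), and let $c=\cos r$ if $\sigma=1$ and $c=\cosh r$ if $\sigma=-1$. The curvature is $\cot r$, resp.\ $\coth r$, and the length is $2\pi\sin r$, resp.\ $2\pi\sinh r$. Hence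
\begin{equation}\label{eq:circle}
\Omega^3=8\pi^3\sigma(c-c^3),\qquad A=2\pi\sigma(1-c),
\end{equation}
so that $2\pi-\sigma A=2\pi c$, $4\pi-\sigma A=2\pi(1+c)$ and $P_\sigma(A)=8\pi^3\sigma(1-c)c(1+c)=\Omega^3$. The conjecture therefore says that circles, and only circles, maximize $\Omega$ among closed convex curves of given area.

To leading order as $A\to0$ the bound is $\Omega^3\le8\pi^2A$. This inequality holds in the Euclidean plane, as we show in Section~\ref{sec:flat}. There the integral is invariant under area-preserving affine maps, because $k^{1/3}ds=|\det(\dot\gamma,\ddot\gamma)|^{1/3}dt$, and so equality holds for \emph{all} ellipses. On a curved surface a small ellipse is thus nearly extremal, and it is the curvature that breaks the tie between ellipses and circles. One may expect the tie to be broken in opposite directions for the two signs of $\sigma$, and this is what happens: the conjecture is true for $\sigma=1$ and false for $\sigma=-1$.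

\begin{theorem}[sphere]\label{thm:sphere}
Let $\sigma=1$. Every closed convex curve satisfies $\Omega^3\le A(2\pi-A)(4\pi-A)$, with equality if and only if $\gamma$ is a circle (a great circle, for which both sides are $0$, included).
\end{theorem}

\begin{theorem}[hyperbolic plane]\label{thm:hyp}
Let $\sigma=-1$. For $0<a,b<1$ let $E_{a,b}$ be the curve $x_1^2/a^2+x_2^2/b^2=1$ in the Klein model. It is a smooth closed convex curve with $k>0$.
\begin{enumerate}
\item[(i)] If $a\ne b$, then $\Omega(E_{a,b})^3>A(2\pi+A)(4\pi+A)$. So every such ellipse, of any size and arbitrarily close to any circle, violates the conjecture.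
\item[(ii)] For every $A_0>0$, the supremum of $\Omega(\gamma)$ over all closed convex curves $\gamma$ bounding area $A_0$ is $\infty$.
\end{enumerate}
\end{theorem}

The following inequality is valid for both signs. Its correction term is $\le0$ for $\sigma=1$ and $\ge0$ for $\sigma=-1$.

\begin{theorem}[both signs]\label{thm:both}
Let $K$ be bounded by a closed convex curve $\gamma$ on $S_\sigma$, and if $\sigma=1$ let $K$ be contained in an open hemisphere. Then there is a point $p\in\operatorname{int}K$ with the following property. Write $\gamma$ as $r=r(\theta)$ in geodesic polar coordinates about $p$, and put $c(\theta)=\cos r(\theta)$ (resp.\ $\cosh r(\theta)$) and $m=\frac1{2\pi}\int_0^{2\pi}c\,d\theta$. Then $m=1-\frac{\sigma A}{2\pi}$ and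
\begin{equation}\label{eq:both}
\Omega^3\le P_\sigma(A)-4\pi^2\sigma\int_0^{2\pi}(c-m)^2(c+2m)\,d\theta,
\end{equation}
with equality if and only if $\gamma$ is a circle.
\end{theorem}

Finally, the spherical result holds in every dimension. A \emph{convex body} in $S^n$ is a compact set $K$ with nonempty interior for which $\mathbb R_+K\subset\mathbb R^{n+1}$ is convex and is not all of $\mathbb R^{n+1}$.

\begin{theorem}[$S^n$]\label{thm:sn}
Let $n\ge2$, and let $K\subset S^n$ be a convex body with $C^2$ boundary and Gauss--Kronecker curvature $H\ge0$. Put $\Omega(K)=\int_{\partial K}H^{1/(n+1)}\,dS$. If $B$ is a geodesic ball with $\operatorname{vol}B=\operatorname{vol}K$, then $\Omega(K)\le\Omega(B)$, with equality if and only if $K$ is a geodesic ball.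
\end{theorem}

\section{The flat plane}\label{sec:flat}

The method is easiest to see in the Euclidean plane, where it is very short. We first recall one theorem, in the dimension $n$ needed later. A convex body in $\mathbb R^n$ is a compact convex set with nonempty interior. If $L\subset\mathbb R^n$ is a convex body with $0\in\operatorname{int}L$, its polar body is $L^\circ=\{y:\langle x,y\rangle\le1\text{ for all }x\in L\}$; it is again a convex body with $0$ in its interior, and $L^{\circ\circ}=L$. We write $|\cdot|$ for volume and $\omega_n$ for the volume of the unit ball of $\mathbb R^n$.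

\medskip
\noindent\textbf{Blaschke--Santal\'o inequality} \cite[Sec.~10.7]{schneider}. \emph{For a convex body $L\subset\mathbb R^n$ there is a unique $z\in\operatorname{int}L$ for which $(L-z)^\circ$ has centroid $0$, and $|L|\,|(L-z)^\circ|\le\omega_n^2$.}
\medskip

We use it in the following form: \emph{if $L$ has centroid $0$, then}
\begin{equation}\label{eq:bs}
|L|\,|L^\circ|\le\omega_n^2 .
\end{equation}
Indeed, the centroid lies in the interior, so $L^\circ$ is defined, and we may apply the theorem to the body $L^\circ$. Since $(L^\circ)^\circ=L$ has centroid $0$, the point $z$ that belongs to $L^\circ$ is $0$, and the theorem gives $|L^\circ|\,|L|\le\omega_n^2$. Some condition on the origin is necessary, because $|L^\circ|\to\infty$ when the origin approaches $\partial L$.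

Now let $L\subset\mathbb R^2$ be a convex body with $C^2$ boundary and $0\in\operatorname{int}L$. Let $\kappa$ and $l$ be the curvature and arc length of $\partial L$, and let $h=\langle x,\nu\rangle>0$ be the support function at the boundary point $x$ with outer unit normal $\nu$. Write $\partial L$ in polar coordinates as $|x|=\rho(\theta)$. Then
\begin{equation}\label{eq:support}
h\,dl=\rho^2\,d\theta,\qquad \int h\,dl=2|L|,\qquad \int\kappa h^{-2}\,dl=2|L^\circ|.
\end{equation}
The first identity holds because both sides are twice the area of the triangle spanned by the origin and $dl$, and the second follows from it. For the third, the normal angle $\varphi$ is a nondecreasing $C^1$ function of $l$ with $d\varphi=\kappa\,dl$ and total increase $2\pi$. The polar body has radial function $1/h(\varphi)$, where $h(\varphi)$ is the support function in the direction $\varphi$. So $2|L^\circ|=\int_0^{2\pi}h(\varphi)^{-2}d\varphi=\int h^{-2}\kappa\,dl$.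

Suppose $L$ has centroid $0$, as we may after a translation. H\"older's inequality, applied to a product in which the powers of $h$ cancel, gives with \eqref{eq:support} and \eqref{eq:bs}
\[
\Bigl(\int\kappa^{1/3}dl\Bigr)^3=\Bigl(\int(h)^{1/3}(h)^{1/3}(\kappa h^{-2})^{1/3}dl\Bigr)^3
\le\Bigl(\int h\,dl\Bigr)^2\int\kappa h^{-2}dl=4|L|^2\cdot2|L^\circ|\le8\pi^2|L|.
\]
For an ellipse with semi-axes $a,b$, parametrized by $x=(a\cos t,b\sin t)$, we have $\kappa^{1/3}dl=|\det(\dot x,\ddot x)|^{1/3}dt=(ab)^{1/3}dt$. Both sides then equal $8\pi^3ab$.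

To carry this over to $S_\sigma$ we need a map to the plane that preserves convexity and under which $k^{1/3}ds$ transforms simply, and a replacement for the translation that moves the centroid to $0$. The map is the subject of the next section; the translation is replaced in Section~\ref{sec:center}.

\section{Central projection}\label{sec:proj}

The map is central projection. We describe it in dimension $n$, which costs nothing and is needed in Section~\ref{sec:sn}.

Let $\langle\cdot,\cdot\rangle$ be the Euclidean form on $\mathbb R^{n+1}$ if $\sigma=1$ and the Lorentz form $y_1z_1+\dots+y_nz_n-y_{n+1}z_{n+1}$ if $\sigma=-1$. Let $S_\sigma^n=\{y:\langle y,y\rangle=\sigma\}$, with the additional condition $y_{n+1}>0$ if $\sigma=-1$; so $S_1^n=S^n$ and $S_\sigma^2=S_\sigma$. By a \emph{convex body} in $S_{-1}^n$ we mean a compact geodesically convex set with nonempty interior. For $p\in S_\sigma^n$ the form is positive definite on $p^\perp$: by an isometry we may take $p=(0,\dots,0,1)$, and then $p^\perp$ is the Euclidean $\mathbb R^n$. Write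
\[
y=c\,(x+p),\qquad x\in p^\perp,\quad c>0 .
\]
From $\langle y,y\rangle=\sigma$ we get $c=(1+\sigma|x|^2)^{-1/2}$, where $|x|<1$ if $\sigma=-1$. This is the gnomonic projection of the open hemisphere $\langle y,p\rangle>0$ if $\sigma=1$, and the Klein model of the whole space if $\sigma=-1$. A unit-speed geodesic from $p$ in the direction $\omega$ is $\cos r\,p+\sin r\,\omega$, resp.\ $\cosh r\,p+\sinh r\,\omega$. Thus, with $r$ the distance to $p$,
\begin{equation}\label{eq:c}
\sigma\langle y,p\rangle=c=\cos r\ \ (\text{resp. }\cosh r),\qquad \rho:=|x|=\tan r\ \ (\text{resp. }\tanh r),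
\end{equation}
and polar directions at $p$ are preserved. Geodesics lie in $2$-planes through $0$, which meet $p+p^\perp$ in straight lines. So convex sets correspond to convex sets.

If $Y(u)$ is a parametrization of $S_\sigma^n$, the position vector $Y$ is a unit normal, and the volume element is $dV=|\det(Y,Y_1,\dots,Y_n)|\,du$. With $Y=c(x+p)$, column operations remove the derivatives of $c$, and therefore
\begin{equation}\label{eq:vol}
dV=c^{n+1}\,dx .
\end{equation}

For a compact $K\subset S^n_\sigma$ let
\[
U_K=\{p\in S_\sigma^n:\ \sigma\langle y,p\rangle>0\ \text{ for all }y\in K\}.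
\]
This is an open set. If $\sigma=-1$ it is all of $S^n_{-1}$; if $\sigma=1$ it is nonempty exactly when $K$ lies in an open hemisphere. For $p\in U_K$ let $K'_p\subset p^\perp$ be the image of $K$. If $K$ is a convex body, so is $K'_p$.

\begin{lemma}\label{lem:curv}
Let $n=2$ and $p\in U_K$, where $K$ is bounded by a closed convex curve $\gamma$. If $\kappa,l$ are the Euclidean curvature and arc length of $\partial K'_p$, then
\begin{equation}\label{eq:curv}
k^{1/3}\,ds=c\,\kappa^{1/3}\,dl=c\,|\det(\dot x,\ddot x)|^{1/3}\,dt
\end{equation}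
for any regular parametrization $x(t)$ of $\partial K'_p$ of class $C^2$.
\end{lemma}

\begin{proof}
Let $T$ be the unit tangent and $N$ the inner unit normal of $\gamma$ in $S_\sigma$, and let $'$ denote $d/ds$. Since $\langle\gamma,\gamma\rangle=\sigma$ and $\langle T',\gamma\rangle=-\langle T,T\rangle=-1$, we have $T'=-\sigma\gamma+kN$. The frame $(\gamma,T,N)$ is orthonormal (Lorentz-orthonormal if $\sigma=-1$), so its determinant is $\pm1$. In any parameter $\dot\gamma=vT$ and $\ddot\gamma=\dot vT+v^2T'$, hence $|\det(\gamma,\dot\gamma,\ddot\gamma)|=k|v|^3$. On the other hand $\gamma=c\hat x$ with $\hat x=x+p$, so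
\[
\dot\gamma=\dot c\,\hat x+c\,\dot x,\qquad \ddot\gamma=\ddot c\,\hat x+2\dot c\,\dot x+c\,\ddot x .
\]
Column operations give $\det(\gamma,\dot\gamma,\ddot\gamma)=c^3\det(x+p,\dot x,\ddot x)=\pm c^3\det(\dot x,\ddot x)$, because $x,\dot x,\ddot x$ lie in the plane $p^\perp$. Finally $|\det(\dot x,\ddot x)|=\kappa|\dot x|^3$. Take cube roots.
\end{proof}

Suppose now that $n=2$ and $0\in\operatorname{int}K'_p$. By \eqref{eq:c}, the area of $K$ in polar coordinates about $p$ and the quantity $c^3\rho^2$ on the curve are
\begin{equation}\label{eq:area}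
A=\int_0^{2\pi}\sigma(1-c)\,d\theta,\qquad c^3\rho^2=\sigma(c-c^3).
\end{equation}
For the first, the integrals over the radius are $\int_0^r\sin=1-\cos r$, resp.\ $\int_0^r\sinh=\cosh r-1$. The second follows from $\rho^2=\sigma(c^{-2}-1)$.

\section{Ellipses, and the hyperbolic plane}\label{sec:ell}

We test the conjecture on curves whose projection is an ellipse centered at $0$. Parametrize by $x=(a\cos t,b\sin t)$, with $a,b<1$ if $\sigma=-1$, and put
\[
R=ab,\qquad Q(t)=|x|^2=a^2\cos^2t+b^2\sin^2t,\qquad c=(1+\sigma Q)^{-1/2}.
\]
Then $\det(\dot x,\ddot x)=R$ and $\rho^2d\theta=\det(x,\dot x)\,dt=R\,dt$. Since $\sigma Q=c^{-2}-1=(1-c)(1+c)/c^2$, formulas \eqref{eq:curv} and \eqref{eq:area} give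
\begin{equation}\label{eq:ell}
\Omega=R^{1/3}\int_0^{2\pi}c\,dt,\qquad
A=R\int_0^{2\pi}\frac{\sigma(1-c)}{Q}\,dt=R\int_0^{2\pi}\frac{c^2}{1+c}\,dt .
\end{equation}

\subsection*{Small ellipses}

As an illustration, which is not used in the proofs, consider the ellipse with semi-axes $\varepsilon a,\varepsilon b$, where $a,b>0$ are fixed and $\varepsilon\to0$. Let $q=\frac12(a^2+b^2)$, so that $Q$ has mean $\varepsilon^2q$ over $[0,2\pi]$. From $c=1-\frac\sigma2Q+O(\varepsilon^4)$ and $\frac{c^2}{1+c}=\frac12\bigl(1-\frac34\sigma Q\bigr)+O(\varepsilon^4)$ we obtain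
\[
\Omega^3=8\pi^3\varepsilon^2ab\bigl(1-\tfrac32\sigma\varepsilon^2q\bigr)+O(\varepsilon^6),\qquad
A=\pi\varepsilon^2ab\bigl(1-\tfrac34\sigma\varepsilon^2q\bigr)+O(\varepsilon^6).
\]
Since $P_\sigma(A)=8\pi^2A\bigl(1-\frac{3\sigma A}{4\pi}\bigr)+O(A^3)$, it follows that
\[
P_\sigma(A)=8\pi^3\varepsilon^2ab\bigl(1-\tfrac34\sigma\varepsilon^2q-\tfrac34\sigma\varepsilon^2ab\bigr)+O(\varepsilon^6).
\]
Subtracting, and using $q-ab=\frac12(a-b)^2$,
\[
\Omega^3-P_\sigma(A)=-3\pi^3\sigma\,ab\,(a-b)^2\,\varepsilon^4+O(\varepsilon^6).
\]
The tie of the flat case is thus broken by the first curvature correction, in favor of the circle on the sphere and against it in the hyperbolic plane. Theorem~\ref{thm:hyp} says that in the hyperbolic plane this persists at every size, and becomes as bad as possible for long thin ellipses.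

\subsection*{Proof of Theorem~\ref{thm:hyp}}

Let $\sigma=-1$ and $0<a,b<1$. The curve $E_{a,b}$ is smooth and bounds a Euclidean-convex region of the Klein disc, hence a geodesically convex one. By \eqref{eq:curv} and $R>0$ we have $k>0$. Here $c=(1-Q)^{-1/2}>1$ and $Q=1-c^{-2}$.

\medskip
\noindent\textbf{(i)} By \eqref{eq:area} the area is determined by the mean of $c$ with respect to $d\theta$. So we use the probability measure $\mu=\frac1{2\pi}d\theta=\frac{R}{2\pi Q}\,dt$ and express $\Omega$ through it as well. Write $\mu[f]=\int f\,d\mu$ and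
\[
m=\mu[c]=1+\frac A{2\pi},\qquad u=\mu[1/c]\in(0,1).
\]
Then $R=\mu[Q]=1-\mu[c^{-2}]$, and
\[
\frac1{2\pi}\int_0^{2\pi}c\,dt=\frac1R\,\mu[cQ]=\frac1R\,\mu[c-1/c]=\frac{m-u}R .
\]
By \eqref{eq:ell}, and since $A=2\pi(m-1)$,
\[
\frac{\Omega^3}{8\pi^3}=\frac{(m-u)^3}{R^2},\qquad\frac{P_{-1}(A)}{8\pi^3}=m^3-m .
\]
For a circle, $u=1/m$ and $R=1-u^2$. For $a\ne b$ the function $c$ is not constant, and strict Jensen gives
\[
m>\frac1u>1,\qquad 0<R=1-\mu[c^{-2}]<1-u^2 .
\]
As $m-u>0$, the second relation yields $\Omega^3/8\pi^3>(m-u)^3/(1-u^2)^2$. So it suffices to show that, for fixed $u\in(0,1)$,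
\[
\psi(m):=\frac{(m-u)^3}{m^3-m}\ \ge\ (1-u^2)^2\qquad\text{for all }m\ge 1/u .
\]
At $m=1/u$ there is equality: $(m-u)^3=(1-u^2)^3u^{-3}$ and $m^3-m=(1-u^2)u^{-3}$. Further,
\[
\frac{\psi'}{\psi}=\frac3{m-u}-\frac{3m^2-1}{m^3-m}
\]
has the sign of
\[
3(m^3-m)-(3m^2-1)(m-u)=3um^2-2m-u .
\]
At $m=1/u$ this equals $\frac1u-u>0$, and its $m$-derivative $6um-2$ is at least $4$ for $m\ge1/u$. Hence $\psi$ is increasing on $[1/u,\infty)$. This proves $\Omega^3>P_{-1}(A)$.

Every circle is isometric to some $E_{a,a}$, and $E_{a,b}\to E_{a,a}$ smoothly as $b\to a$. So the violating curves come arbitrarily close to any circle.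

\medskip
\noindent\textbf{(ii)} The idea is to let the long axis reach almost to the boundary of the disc, where $c$ is large, and to use the short axis to keep the area fixed.

Fix $A_0>0$. For $a<1$ close to $1$ the disc bounded by $E_{a,a}$ has area $2\pi\bigl((1-a^2)^{-1/2}-1\bigr)>A_0$. By \eqref{eq:ell} the area of $E_{a,b}$ is continuous in $b\in(0,a]$, and it tends to $0$ as $b\to0$, because $R\to0$ while $c\le(1-a^2)^{-1/2}$. So there is $b=b(a)\in(0,a)$ for which $E_{a,b}$ has area exactly $A_0$. Since $c^2/(c+1)\le c$, \eqref{eq:ell} gives $A_0\le R\int c\,dt$, and so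
\[
\Omega^3=R\Bigl(\int_0^{2\pi}c\,dt\Bigr)^3\ge A_0\Bigl(\int_0^{2\pi}c\,dt\Bigr)^2\ge A_0\Bigl(\int_0^{2\pi}\frac{dt}{\sqrt{1-a^2\cos^2t}}\Bigr)^2 ,
\]
where the last step uses $Q\ge a^2\cos^2t$. As $a\to1$ the last integral tends to $\int_0^{2\pi}dt/|\sin t|=\infty$, by monotone convergence. Hence $\Omega\to\infty$ at fixed area. \qed

\section{The choice of the center}\label{sec:center}

We turn to the upper bounds. To use \eqref{eq:bs} for $K'_p$ we need a center $p$ for which $K'_p$ has centroid $0$. On a curved surface this is not achieved by a translation, since changing $p$ changes the shape of $K'_p$. But the condition is variational. By \eqref{eq:vol} and \eqref{eq:c},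
\begin{equation}\label{eq:phi}
\Phi(p):=\int_K\bigl(\sigma\langle y,p\rangle\bigr)^{-(n+1)}\,dV(y)=|K'_p|,\qquad p\in U_K,
\end{equation}
and the critical points of this volume are exactly the centers that we want.

\begin{lemma}\label{lem:center}
Let $K\subset S_\sigma^n$ be a convex body, contained in an open hemisphere if $\sigma=1$. Then there is $p\in U_K$ such that $K'_p$ has centroid $0$. In particular $0\in\operatorname{int}K'_p$, that is, $p\in\operatorname{int}K$.
\end{lemma}

\begin{proof}
The function $\Phi$ is smooth on $U_K$. Its derivative at $p$ in a tangent direction $v\perp p$ is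
\[
-(n+1)\sigma\int_K\langle y,v\rangle\bigl(\sigma\langle y,p\rangle\bigr)^{-(n+2)}dV
=-(n+1)\sigma\int_{K'_p}c\,\langle x,v\rangle\,c^{-(n+2)}c^{n+1}\,dx
=-(n+1)\sigma\int_{K'_p}\langle x,v\rangle\,dx,
\]
since $\langle y,v\rangle=c\langle x,v\rangle$. So $p$ is critical if and only if $K'_p$ has centroid $0$. The centroid of a convex body lies in its interior. It remains to find a critical point.

\emph{Case $\sigma=-1$.} Here $\Phi(p)=\int_K\cosh^{-(n+1)}d(y,p)\,dV(y)$ is positive, and it tends to $0$ as $p\to\infty$ because $d(y,p)\to\infty$ uniformly on $K$. So $\Phi$ attains a maximum.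

\emph{Case $\sigma=1$.} Now $U_K$ is a nonempty open subset of the compact $S^n$, and we show that $\Phi(p_j)\to\infty$ whenever $p_j\in U_K$ and $p_j\to p_0\in\partial U_K$. Then $\Phi$ attains a minimum in $U_K$. By continuity $\langle y,p_0\rangle\ge0$ on $K$. Since $U_K$ is open, $p_0\notin U_K$, and so $\langle y_0,p_0\rangle=0$ for some $y_0\in K$. By Fatou's lemma, $\liminf\Phi(p_j)\ge\int_K\langle y,p_0\rangle^{-(n+1)}dV$. As $K$ has interior points, it spans $\mathbb R^{n+1}$, and there are $y_1,\dots,y_n\in K$ such that $y_0,\dots,y_n$ are linearly independent. The points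
\[
y=\frac{w}{|w|},\qquad w=y_0+\beta_1y_1+\dots+\beta_ny_n,\qquad\beta_i\ge0,\quad \beta_1+\dots+\beta_n\le1,
\]
lie in $K$, different $\beta$ give different $y$, and $dV=|w|^{-(n+1)}|\det(y_0,\dots,y_n)|\,d\beta$ by the column operations that gave \eqref{eq:vol}. Moreover
\[
\langle y,p_0\rangle=|w|^{-1}\sum_i\beta_i\langle y_i,p_0\rangle\le|w|^{-1}\sum_i\beta_i .
\]
The powers of $|w|$ cancel. Integrating over the slices $\sum\beta_i=t$, whose contribution to the volume is $\frac{t^{n-1}}{(n-1)!}dt$, we get
\[
\int_K\langle y,p_0\rangle^{-(n+1)}dV\ \ge\ \frac{|\det(y_0,\dots,y_n)|}{(n-1)!}\int_0^1t^{-(n+1)}\,t^{n-1}\,dt=\infty. \qedhere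
\]
\end{proof}

The lemma requires an open hemisphere; for a closed hemisphere $U_K$ is empty. Fortunately that is the only convex body with $C^1$ boundary that has to be set aside.

\begin{lemma}\label{lem:hemi}
A convex body $K\subset S^n$ with $C^1$ boundary lies in an open hemisphere or is a closed hemisphere.
\end{lemma}

\begin{proof}
Let $C=\mathbb R_+K$, a closed convex cone with interior points and $C\ne\mathbb R^{n+1}$.

Suppose $C$ contains no line. Then $0$ is not in the convex hull of $K$: if $0=\sum\lambda_iy_i$ with $y_i\in K$, $\lambda_i\ge0$ and $\lambda_1>0$, then $-y_1\in C$ and $C$ contains the line $\mathbb Ry_1$. The convex hull of $K$ is compact, so it can be strictly separated from $0$. Thus there is $e$ with $\langle y,e\rangle>0$ on $K$, and $K$ lies in an open hemisphere.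

Suppose $\pm y\in C$ for some $y\ne0$. If $y$ were an interior point of $C$, so would be $0=\frac12(y+(-y))$, and $C$ would be all of $\mathbb R^{n+1}$. So $y\in\partial C$. We first note that only one half-space contains $C$ and has $y$ on its boundary. Indeed, near $y$ the boundary of $C$ is the cone over $\partial K$, a $C^1$ hypersurface. If a linear function is $\ge0$ on $C$ and vanishes at $y$, its restriction to this hypersurface has a minimum at $y$, so it vanishes on the tangent hyperplane at $y$. This determines the function up to a factor, and the sign of the factor is determined because $C$ has interior points.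

Now let $\{z:\langle z,e\rangle\ge0\}$ with $e\neq0$ be any half-space that contains $C$ and has $0$ on its boundary. From $\pm y\in C$ we get $\langle y,e\rangle=0$, so $y$ is on its boundary as well, and it is the half-space just described. A closed convex cone is the intersection of the half-spaces of this kind that contain it, and $C\ne\mathbb R^{n+1}$. So there is exactly one, $C$ is a half-space, and $K$ is a closed hemisphere.
\end{proof}

\section{The inequality for both signs, and the sphere}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:both}]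
Let $p\in U_K$ be a point as in Lemma~\ref{lem:center} for $n=2$; if $\gamma$ is a circle, let $p$ be its center, which is such a point because $K'_p$ is then a disc about $0$. Write $K'=K'_p$, and let $\kappa,l,h,\rho$ refer to $\partial K'$ as in Section~\ref{sec:flat}. By \eqref{eq:area}, $m=1-\frac{\sigma A}{2\pi}$.

We repeat the flat argument with the extra factor $c$ from \eqref{eq:curv}. To apply \eqref{eq:bs}, one factor $\int h\,dl=2|K'|$ must remain free of $c$ so that it can be paired with $\int\kappa h^{-2}dl=2|K'^\circ|$. So all of $c$ goes into the other one: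
\[
\Omega=\int c\,\kappa^{1/3}dl=\int(c^3h)^{1/3}\,(h)^{1/3}\,(\kappa h^{-2})^{1/3}\,dl .
\]
By H\"older, \eqref{eq:support} and \eqref{eq:bs},
\begin{equation}\label{eq:chain}
\Omega^3\le\int c^3h\,dl\cdot\int h\,dl\cdot\int\kappa h^{-2}dl
=4|K'|\,|K'^\circ|\int c^3h\,dl\le4\pi^2\int_0^{2\pi}c^3\rho^2\,d\theta .
\end{equation}
By \eqref{eq:area} the right-hand side is
\begin{equation}\label{eq:g}
4\pi^2\int_0^{2\pi}\sigma(c-c^3)\,d\theta .
\end{equation}
Now $(c-m)^2(c+2m)=c^3-3m^2c+2m^3$ has mean $\frac1{2\pi}\int c^3d\theta-m^3$. Hence \eqref{eq:g} equals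
\[
8\pi^3\sigma(m-m^3)-4\pi^2\sigma\int_0^{2\pi}(c-m)^2(c+2m)\,d\theta .
\]
Since $1-m=\frac{\sigma A}{2\pi}$, $m=\frac{2\pi-\sigma A}{2\pi}$ and $1+m=\frac{4\pi-\sigma A}{2\pi}$, the first term is $8\pi^3\sigma(1-m)m(1+m)=P_\sigma(A)$. This is \eqref{eq:both}.

\emph{Equality.} If equality holds in \eqref{eq:both}, it holds in H\"older's inequality in \eqref{eq:chain}. The three integrals there are positive, so the three functions are proportional. In particular $c^3h=\lambda h$ with a constant $\lambda$, and $h>0$. So $c$ is constant and $\gamma$ is a circle about $p$. Conversely, if $\gamma$ is a circle and $p$ its center, then $c\equiv m$, the correction term vanishes, and $\Omega^3=P_\sigma(A)$ by \eqref{eq:circle}.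
\end{proof}

\begin{remark}
The role of the sign is visible in \eqref{eq:g}. The area fixes the mean of $c$, and the function $c\mapsto\sigma(c-c^3)$ has second derivative $-6\sigma c$ with $c>0$. It is concave for $\sigma=1$, so Jensen's inequality bounds \eqref{eq:g} by the value for a circle. For $\sigma=-1$ it is convex, and Jensen's inequality goes the wrong way.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sphere}]
By Lemma~\ref{lem:hemi} for $n=2$ there are two cases. If $K$ is a closed hemisphere, then $\gamma$ is a great circle, $k=0$, $A=2\pi$, and both sides are $0$. Otherwise $K$ lies in an open hemisphere and Theorem~\ref{thm:both} applies. The point $p$ in its proof belongs to $U_K$, so $c>0$ and $m>0$. Hence the correction term in \eqref{eq:both} is $\le0$ and $\Omega^3\le P_1(A)$. Equality forces $\int(c-m)^2(c+2m)\,d\theta=0$, hence $c\equiv m$, and $\gamma$ is a circle. For circles equality holds by \eqref{eq:circle}.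
\end{proof}

\section{Higher-dimensional spheres}\label{sec:sn}

The proof follows the planar one. What is new is the transformation of the curvature integrand, the last identity of \eqref{eq:support}, and the concave function to which Jensen's inequality is applied.

\begin{proof}[Proof of Theorem~\ref{thm:sn}]
If $K$ is a closed hemisphere, it is itself a geodesic ball, and $\Omega(K)=\Omega(B)$. Otherwise, by Lemma~\ref{lem:hemi}, $K$ lies in an open hemisphere, and Lemma~\ref{lem:center} gives $p\in U_K$ for which $K'=K'_p\subset p^\perp\cong\mathbb R^n$ has centroid $0$. Let $\kappa$ and $dl$ be the Gauss--Kronecker curvature and surface element of $\partial K'$, and let $h>0$ be its support function, evaluated at the outer normal. For $\theta\in S^{n-1}$ let $\rho(\theta)=\tan r(\theta)$ be the radial function of $K'$, with $0<r(\theta)<\pi/2$.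

\emph{Curvature.} We claim that
\begin{equation}\label{eq:curvn}
H^{1/(n+1)}\,dS=c^{\,n-1}\kappa^{1/(n+1)}\,dl .
\end{equation}
Let $Y(u)$ be a local $C^2$ parametrization of $\partial K$ with first fundamental form of determinant $g$, unit normal $N$ in $S^n$, and second fundamental form $\mathrm{II}$. Then $Y_{ij}\equiv\mathrm{II}_{ij}N$ modulo the span of $Y,Y_1,\dots,Y_{n-1}$, so
\[
D_{ij}:=\det(Y,Y_1,\dots,Y_{n-1},Y_{ij})=\pm\sqrt g\;\mathrm{II}_{ij},
\]
with a sign independent of $i,j$. As $H=|\det(\mathrm{II}_{ij})|/g$, we have $|\det(D_{ij})|=g^{(n-1)/2}\,gH=g^{(n+1)/2}H$, that is, $|\det(D_{ij})|^{1/(n+1)}du=H^{1/(n+1)}dS$. Now put $Y=c(X+p)$, where $X$ parametrizes $\partial K'$. Then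
\[
Y_i=c_i(X+p)+cX_i,\qquad Y_{ij}=c_{ij}(X+p)+c_iX_j+c_jX_i+cX_{ij},
\]
and column operations give
\[
D_{ij}=c^{n+1}\det(X+p,X_1,\dots,X_{n-1},X_{ij})=\pm c^{n+1}\sqrt{g'}\;\mathrm{II}'_{ij},
\]
where primes denote the Euclidean quantities of $\partial K'\subset p^\perp$. Hence $|\det(D_{ij})|=c^{(n+1)(n-1)}g'^{(n+1)/2}\kappa$, and the $(n+1)$-th root is \eqref{eq:curvn}.

\emph{Support function.} The analogues of \eqref{eq:support} are
\begin{equation}\label{eq:supportn}
h\,dl=\rho^n\,d\theta,\qquad\int h\,dl=n|K'|,\qquad\int\kappa h^{-n}\,dl=n|K'^\circ| .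
\end{equation}
In the first, both sides are $n$ times the volume of the cone over the surface element; the second follows. For the third, the Gauss map $\nu:\partial K'\to S^{n-1}$ is $C^1$ with Jacobian $\kappa$, and the area formula gives
\[
\int_{\partial K'}\kappa h^{-n}\,dl=\int_{S^{n-1}}\#\nu^{-1}(e)\;h_{K'}(e)^{-n}\,de,
\]
where $h_{K'}(e)=\max_{x\in K'}\langle x,e\rangle$. The set $\nu^{-1}(e)$ is the set of maximum points of $\langle\cdot,e\rangle$ on $K'$. It is a single point whenever the convex function $h_{K'}$ is differentiable at $e$, which is the case for almost every $e$. So the integral is $\int_{S^{n-1}}h_{K'}^{-n}de=n|K'^\circ|$, as $1/h_{K'}$ is the radial function of $K'^\circ$.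

\emph{The inequality.} We apply H\"older's inequality to the product
\[
c^{n-1}\kappa^{\frac1{n+1}}=(c^{n+1}h)^{\frac{n-1}{n+1}}\,(h)^{\frac1{n+1}}\,(\kappa h^{-n})^{\frac1{n+1}} ,
\]
whose exponents $\frac{n-1}{n+1},\frac1{n+1},\frac1{n+1}$ add up to $1$. Again $h$ cancels, since $(n-1)+1-n=0$. With \eqref{eq:curvn}, \eqref{eq:supportn}, \eqref{eq:bs} and $c^{n+1}\rho^n=\cos r\sin^nr$,
\[
\Omega(K)^{n+1}\le\Bigl(\int_{S^{n-1}}c^{n+1}\rho^n\,d\theta\Bigr)^{n-1}n^2|K'|\,|K'^\circ|
\le(n\omega_n)^2\Bigl(\int_{S^{n-1}}\cos r\,\sin^nr\,d\theta\Bigr)^{n-1}.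
\]

\emph{Concavity.} What is prescribed is now $\operatorname{vol}K=\int_{S^{n-1}}F(r(\theta))\,d\theta$ with $F(r)=\int_0^r\sin^{n-1}\tau\,d\tau$. So we express the integrand through $F$: define a continuous function $G\ge0$ on $[0,F(\pi/2)]$ by $G(F(r))=\cos r\sin^nr$. Differentiating in $r$ and dividing by $F'(r)=\sin^{n-1}r>0$, we get
\[
G'(F(r))=n\cos^2r-\sin^2r=(n+1)\cos^2r-1\qquad(0<r\le\pi/2),
\]
which is strictly decreasing in $r$. So $G$ is strictly concave. (For $n=2$ we have $F(r)=1-c$ and $G(F(r))=c-c^3$ with $c=\cos r$.) The sphere $S^{n-1}$ has total measure $n\omega_n$, and Jensen's inequality gives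
\[
\Omega(K)^{n+1}\le(n\omega_n)^{n+1}\,G\Bigl(\frac{\operatorname{vol}K}{n\omega_n}\Bigr)^{n-1}.
\]
The radius $R_0$ of $B$ satisfies $F(R_0)=\operatorname{vol}K/(n\omega_n)$. As $0<r(\theta)<\pi/2$ for all $\theta$, the right-hand side is less than $F(\pi/2)$, so $R_0\in(0,\pi/2)$. The boundary of $B$ has area $n\omega_n\sin^{n-1}R_0$ and all its principal curvatures are $\cot R_0$. Hence
\[
\Omega(B)^{n+1}=\bigl(n\omega_n\sin^{n-1}R_0\,\cot^{\frac{n-1}{n+1}}R_0\bigr)^{n+1}=(n\omega_n)^{n+1}\bigl(\cos R_0\sin^nR_0\bigr)^{n-1}=(n\omega_n)^{n+1}G(F(R_0))^{n-1},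
\]
and $\Omega(K)\le\Omega(B)$ follows. If equality holds, it holds in Jensen's inequality; by strict concavity $r(\theta)$ is constant, and $K$ is a geodesic ball about $p$. Conversely, if $K$ is a geodesic ball, it is isometric to $B$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{dual} \emph{Dual Billiards In The Hyperbolic Plane}, \texttt{http://www.math.psu.edu/tabachni/prints/nonlinearity.pdf}.
\bibitem{schneider} Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed., Sec.~10.7.
\end{thebibliography}

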